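# Hurwitz numbers and the equivariant Ehrhart series of a polar transportation polytope

## 1. Transitive factorizations into transpositions

For a partition $\lambda\vdash n$ write $\ell(\lambda)$ for its number of parts, $C_\lambda\subset S_n$ for the set of permutations of cycle type $\lambda$, and $z_\lambda=n!/|C_\lambda|$. So $z_{(1^n)}=n!$ and $z_{(n)}=n$.

**Definition (Hurwitz numbers).** Let $n\ge2$, $\lambda\vdash n$, and fix $\sigma\in S_n$ of cycle type $\lambda$. For $g\ge0$ put $m=n+\ell(\lambda)-2+2g$. The Hurwitz number $H_g(\lambda)$ is the number of $m$-tuples $(\tau_1,\dots,\tau_m)$ of transpositions in $S_n$ with $\tau_1\cdots\tau_m=\sigma$ that generate a transitive subgroup of $S_n$. The generating function is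
$$\mathcal F(\lambda;t)=\sum_{g\ge0}H_g(\lambda)\frac{t^{\,n+\ell(\lambda)-2+2g}}{(n+\ell(\lambda)-2+2g)!}.\tag{1}$$

It is known that this series is the Taylor expansion at $t=0$ of a Laurent polynomial in $e^t$; we reprove this in Section 7. From now on $\mathcal F(\lambda;t)$ denotes that Laurent polynomial, so we may substitute $e^{-t}=X$, and we write $\mathcal F(\lambda;-\log X)$ for the result.

*Example, $n=2$.* The only transposition is $(12)$. For $\lambda=(1,1)$ the tuples have even length $m\ge2$, one for each $m$, so $\mathcal F=\cosh t-1$. For $\lambda=(2)$ they have odd length, and $\mathcal F=\sinh t$.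

*Example, $n=3$.* If $m\ge1$ has the parity of $\sigma$, choose $\tau_1,\dots,\tau_{m-1}$ freely. The permutation $(\tau_1\cdots\tau_{m-1})^{-1}\sigma$ is odd, and an odd permutation in $S_3$ is a transposition. So there are $3^{m-1}$ factorizations. A non-transitive one uses a single transposition repeated $m$ times. For a $3$-cycle there are none of these; for $\sigma=(12)$ there is one; for $\sigma=\mathrm{id}$ there are three. Hence
$$\mathcal F((3);t)=\tfrac13(\cosh3t-1),\qquad \mathcal F((2,1);t)=\tfrac13\sinh3t-\sinh t,\qquad \mathcal F((1^3);t)=\tfrac13(\cosh3t-1)-3(\cosh t-1).$$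

**Definition (double Hurwitz numbers).** Let $n\ge1$, $\lambda,\kappa\vdash n$, and fix $\sigma$ of type $\lambda$. Then $H_g(\lambda,\kappa)$ is the number of tuples $(\tau_1,\dots,\tau_m,\pi)$ with $\tau_i$ transpositions, $\pi$ of type $\kappa$, $\tau_1\cdots\tau_m\pi=\sigma$, $\langle\tau_1,\dots,\tau_m,\pi\rangle$ transitive, and $m=\ell(\lambda)+\ell(\kappa)-2+2g$. Put
$$\mathcal F_{\lambda,\kappa}(t)=\sum_{g\ge0}H_g(\lambda,\kappa)\frac{t^m}{m!}.\tag{2}$$

By the Riemann–Hurwitz formula, a transitive tuple satisfies $(n-\ell(\lambda))+(n-\ell(\kappa))+m=2n-2+2g$ for some integer $g\ge0$. So every transitive tuple has $m$ of the required form, and $\mathcal F_{\lambda,\kappa}$ counts all transitive tuples. For $\kappa=(1^n)$ we have $\pi=\mathrm{id}$, hence $\mathcal F_{\lambda,(1^n)}(t)=\mathcal F(\lambda;t)$.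

*Example, $n=2$, $\kappa=(2)$.* Here $\pi=(12)$ already makes the tuple transitive. For $\lambda=(1,1)$ we need $m$ odd and get $\sinh t$. For $\lambda=(2)$ we need $m$ even, with $m=0$ allowed, and get $\cosh t$. For $n=1$ the only tuple is $m=0$, $\pi=\mathrm{id}$, so $\mathcal F_{(1),(1)}=1$.

## 2. The polytope $T(n,n-1)$, its polar, and lattice points counted with symmetry

**Definition (transportation polytope).** $T(p,q)$ is the set of real $p\times q$ matrices with non-negative entries, all row sums equal to $q$ and all column sums equal to $p$.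

We use $T=T(n,n-1)$ with $n\ge2$. Its center is the all-ones matrix $\mathbf 1$. Let $V$ be the space of real $n\times(n-1)$ matrices with all row and column sums zero, so that $\dim V=(n-1)(n-2)$. Then $T_c(n,n-1)=T-\mathbf 1$ is a full-dimensional polytope in $V$ with the origin in its interior.

**Definition (lattices and polar).** Let $M=V\cap\mathbb Z^{n\times(n-1)}$ and $M^*=\mathrm{Hom}(M,\mathbb Z)\subset V^*$. The polar is
$$T_c^\circ(n,n-1)=\{y\in V^*:\langle y,x\rangle\ge-1\text{ for all }x\in T_c(n,n-1)\}.$$

*Example, $n=3$.* A matrix in $T(3,2)$ is determined by its first column $(a,b,c)$, with $a+b+c=3$ and $0\le a,b,c\le2$. This is a hexagon whose vertices are the permutations of $(0,1,2)$. An element of $V$ has first column $x\in\mathbb R^3$ with $\sum x_i=0$ and second column $-x$. So $M=\{x\in\mathbb Z^3:\sum x_i=0\}$ and $M^*=\mathbb Z^3/\mathbb Z(1,1,1)$. The vertices of $T_c$ are the permutations of $(1,0,-1)$, so $T_c^\circ$ is given by $|y_i-y_j|\le1$. Its lattice points are the classes of $0$, $e_i$, and $e_i+e_j$ ($i<j$): seven in all.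

The group $S_n$ permutes the rows of $n\times(n-1)$ matrices, preserving $V$, $M$, $T_c$, and hence acts on $V^*$ preserving $M^*$ and $T_c^\circ$. The same holds for $S_n\times S_{n-1}$ acting by row and column permutations. Let $\rho$ be the permutation representation of either group on $\mathbb C^{n(n-1)}$, and write $\rho(\lambda)$, $\rho(\lambda,\nu)$ for its value at elements of types $\lambda$, $(\lambda,\nu)$ when only the type matters.

**Definition (equivariant Ehrhart series, in the sense of Stapledon).**
$$\mathrm{Ehr}_{S_n,T_c^\circ(n,n-1)}(X)=\sum_{s\ge0}\chi_sX^s,\tag{3}$$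
where $\chi_s$ is the permutation character of $S_n$ on $M^*\cap s\,T_c^\circ(n,n-1)$. Evaluating at $\sigma$ of type $\lambda$ gives $\mathrm{Ehr}_{S_n,T_c^\circ(n,n-1)}(\lambda;X)$, whose coefficient of $X^s$ is the number of points of $M^*\cap s\,T_c^\circ(n,n-1)$ fixed by $\sigma$. The series for $S_n\times S_{n-1}$ is defined in the same way.

*Example, $n=3$.* At $X^1$ the identity fixes seven points. The transposition $(12)$ fixes three: $0$, $e_3$, $e_1+e_2$. A $3$-cycle fixes only $0$, for every $s$: if $y\in\mathbb Z^3$ and its cyclic shift differ by $c(1,1,1)$, comparing coordinate sums gives $c=0$, so $y$ is constant.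

## 3. Does the Hurwitz series compute the equivariant Ehrhart series?

For $\lambda=(1^n)$ the following is known: $\mathcal F((1^n);t)=\frac{e^{t\binom n2}}{n!}(1-e^{-t})^{2n-2}\Phi_n(e^{-t})$, where $\Phi_n$ is the $h$-polynomial of $T(n,n-1)$. Conjecture 4 of the text "Research Statement" (https://people.math.umass.edu/~douvropoulos/Research_Statement_Fall_2022.pdf) proposes an extension to all $\lambda$, to be proved or disproved:
$$\mathrm{Ehr}_{S_n,T_c^\circ(n,n-1)}(\lambda;X)=\frac{n!\,X^{\binom n2}\,\mathcal F(\lambda;-\log X)}{(1-X)\det(\mathrm{Id}-X\rho(\lambda))}.\tag{4}$$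
This is an identity of rational functions, the left side being the expansion of the right side at $X=0$. Why should counting lattice points fixed by a permutation be the same as counting its factorizations? The answer is that (4) is true.

**Theorem 1.** Identity (4) holds for all $n\ge2$ and all $\lambda\vdash n$.

**Theorem 2.** For $n\ge2$, $\lambda\vdash n$, $\nu\vdash n-1$,
$$\mathrm{Ehr}_{S_n\times S_{n-1},T_c^\circ(n,n-1)}(\lambda,\nu;X)=\frac{z_{\nu\cup(1)}\,X^{\binom n2}\,\mathcal F_{\lambda,\nu\cup(1)}(-\log X)}{(1-X)\det(\mathrm{Id}-X\rho(\lambda,\nu))}.\tag{5}$$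

Theorem 1 is the case $\nu=(1^{n-1})$ of Theorem 2, since $z_{(1^n)}=n!$ and $\mathcal F_{\lambda,(1^n)}=\mathcal F(\lambda;\cdot)$. A third, more general statement, Theorem 4, will appear once the left side of (5) has been given a new meaning.

## 4. The cases $n=2$ and $n=3$ of (4)

For $n=2$, $V=0$, so every coefficient on the left is $1$ and the left side is $1/(1-X)$. On the right, for $\lambda=(1,1)$ the numerator is $2X\left(\frac{X^{-1}+X}2-1\right)=(1-X)^2=\det(\mathrm{Id}-X\rho)$. For $\lambda=(2)$ it is $2X\cdot\frac{X^{-1}-X}2=1-X^2=\det(\mathrm{Id}-X\rho)$. Both agree.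

For $n=3$ the series of Section 1 give
$$6X^3\mathcal F((3))=(1-X^3)^2,\qquad6X^3\mathcal F((2,1))=1-3X^2+3X^4-X^6=(1-X^2)^3,$$
$$6X^3\mathcal F((1^3))=1-9X^2+16X^3-9X^4+X^6=(1-X)^4(1+4X+X^2).$$
The determinants are $(1-X^3)^2$, $(1-X^2)^2(1-X)^2$, $(1-X)^6$. So the right sides of (4) are
$$\frac1{1-X},\qquad\frac{1+X}{(1-X)^2}=1+3X+\cdots,\qquad\frac{1+4X+X^2}{(1-X)^3}=1+7X+\cdots,$$
in agreement with the fixed points $1,3,7$ found in Section 2.

The products $(1-X^2)^3$ and $(1-X^3)^2$ look like probabilities: each factor $1-X^k$ is the chance that some event of probability $X^k$ fails. The next two sections make this precise for the left side of (4).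

## 5. Lattice points of the dual lattice as non-negative integer matrices

This section replaces a point of $M^*$, which is a class of functionals, by one canonical matrix, and reads off from that matrix the smallest $s$ with $y\in sT_c^\circ$.

Fix $n\ge2$. For a matrix $A$ put $|A|=\sum A_{ij}$ and $\langle A,t\rangle=\sum A_{ij}t_{ij}$. Since $M$ is the intersection of $\mathbb Z^{n\times(n-1)}$ with a subspace, the quotient $\mathbb Z^{n\times(n-1)}/M$ is torsion-free, so $M$ is a direct summand. Hence every $y\in M^*$ is the restriction of $\langle A',\cdot\rangle$ for some integer matrix $A'$, called a *lift* of $y$. The functionals vanishing on $V$ are spanned by the row sums and column sums, so two real lifts of the same $y$ differ by a matrix of the form $(\alpha_i+\beta_j)$.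

Let $\Delta$ be the collection of sets $W\subset[n]\times[n-1]$ such that some $t\in T$ vanishes on $W$.

*Example, $n=3$.* Take the class $y$ of $(1,1,0)$. The matrix with first column $(1,1,0)$ and second column $0$ is a lift, but its support is not in $\Delta$: a $t\in T$ vanishing there would have first column $(0,0,3)$, and a row sum is only $2$. The matrix with first column $0$ and second column $(0,0,1)$ represents $x\mapsto-x_3$, that is $(0,0,-1)\equiv(1,1,0)$. It is another lift, and its support is in $\Delta$, since the matrix in $T$ with first column $(0,1,2)$ and second column $(2,1,0)$ vanishes there.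

**Lemma 3.** Each $y\in M^*$ has exactly one lift $A\in\mathbb Z_{\ge0}^{n\times(n-1)}$ with $\mathrm{supp}\,A\in\Delta$. For $s\ge0$, $y\in sT_c^\circ$ if and only if $|A|\le s$.

**Step 1: supports are connected.** The purpose is to have spanning trees available. View $\mathrm{supp}\,t$, for $t\in T$, as a bipartite graph on rows and columns. Let a component have row set $I_1$ and column set $J_1$. Summing the entries of the component by rows and by columns gives $(n-1)|I_1|=n|J_1|$. Since $\gcd(n,n-1)=1$, $n$ divides $|I_1|$, so $|I_1|\in\{0,n\}$. If $|I_1|=0$ then $J_1=\emptyset$, impossible. So $|I_1|=n$, $|J_1|=n-1$: the graph is connected and spans all rows and columns.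

**Step 2: existence.** The purpose is to normalize an arbitrary integer lift $A'$ by linear programming. Let $t^*$ be a vertex of $T$ minimizing $\langle A',\cdot\rangle$. Its support contains no cycle, because alternately adding and subtracting a small $\varepsilon$ along a cycle, and doing the opposite, would exhibit $t^*$ as a midpoint of two points of $T$. So the support is a forest, and by Step 1 a spanning tree. Solve $\alpha_i+\beta_j=A'_{ij}$ on the tree edges, starting from one vertex and propagating; the solutions are integers. Put $A=A'-(\alpha_i+\beta_j)$. This is an integer lift of the same $y$ and vanishes on $\mathrm{supp}\,t^*$. For $(i,j)$ off the tree, let $w\in V$ be the alternating $\pm1$ matrix on the unique cycle of the tree plus $(i,j)$, with $w_{ij}=1$. For small $\varepsilon>0$ we have $t^*+\varepsilon w\in T$: tree entries are positive, and the entry at $(i,j)$ becomes $\varepsilon$. By minimality, $0\le\langle A',w\rangle=\langle A,w\rangle=A_{ij}$; the first equality holds as $w\in V$, the second as $A$ vanishes on the tree. So $A\ge0$,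 and $t^*$ vanishes on $\mathrm{supp}\,A$.

**Step 3: uniqueness.** The purpose is to make the matrix canonical, so that symmetries of $y$ are symmetries of $A$. Let $A$ and $A_1=A+(\alpha_i+\beta_j)$ be two such lifts, and let $t,t_1\in T$ satisfy $\langle A,t\rangle=0=\langle A_1,t_1\rangle$. On $T$ the two functionals differ by the constant $(n-1)\sum\alpha_i+n\sum\beta_j$. Both are $\ge0$ on $T$ and attain $0$, so their minima agree and the constant is $0$. Hence $\langle A,\cdot\rangle=\langle A_1,\cdot\rangle$ on $T$, and both vanish at $(t+t_1)/2$. As all entries are non-negative, $A$ and $A_1$ vanish on $\mathrm{supp}\,(t+t_1)/2$. Thus $\alpha_i+\beta_j=0$ along a connected spanning graph, so all $\alpha_i$ equal one constant $a$ and all $\beta_j$ equal $-a$. Therefore $\alpha_i+\beta_j=0$ for all $i,j$, and $A=A_1$.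

**Step 4: the height.** The purpose is to express $y\in sT_c^\circ$ through $A$. For $x=t-\mathbf 1\in T_c$ we have $\langle y,x\rangle=\langle A,t\rangle-|A|$. Since $A\ge0$ and $\mathrm{supp}\,A\in\Delta$, the minimum of $\langle A,t\rangle$ over $T$ is $0$, so the minimum of $\langle y,x\rangle$ is $-|A|$. For $s>0$, $y\in sT_c^\circ$ means $\langle y,x\rangle\ge-s$ on $T_c$, that is $|A|\le s$. For $s=0$ both conditions mean $y=0$. $\square$

**The generating function.** Let $(\sigma,\tau)\in S_n\times S_{n-1}$ have types $(\lambda,\nu)$. The group preserves $T$, hence $\Delta$; so by uniqueness $y$ is fixed by $(\sigma,\tau)$ if and only if $A$ is. A fixed $A$ is constant on each orbit $O$ of the cyclic group $\langle\sigma\times\tau\rangle$ on $[n]\times[n-1]$, and its support is a union $W\in\Delta$ of orbits. Multiplying a series $\sum_s\#\{|A|\le s\}X^s$ by $1-X$ leaves $\sum_AX^{|A|}$. On each orbit in the support the value of $A$ is an arbitrary integer $\ge1$, so with $W$ running over invariant sets,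
$$(1-X)\,\mathrm{Ehr}(\lambda,\nu;X)=\sum_AX^{|A|}=\sum_{W\in\Delta}\ \prod_{O\subset W}\frac{X^{|O|}}{1-X^{|O|}}.$$
Here $\mathrm{Ehr}$ is short for $\mathrm{Ehr}_{S_n\times S_{n-1},T_c^\circ(n,n-1)}$. The matrix $\rho(\sigma,\tau)$ is a permutation matrix whose cycles are the orbits, so $\det(\mathrm{Id}-X\rho(\lambda,\nu))=\prod_O(1-X^{|O|})$ and
$$(1-X)\det(\mathrm{Id}-X\rho(\lambda,\nu))\,\mathrm{Ehr}(\lambda,\nu;X)=\sum_{W\in\Delta}\ \prod_{O\subset W}X^{|O|}\prod_{O\not\subset W}(1-X^{|O|})=:K_{\sigma,\tau}(X).\tag{6}$$

## 6. Random invariant graphs and a Hall condition with slack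

The right side of (6) is visibly a probability when $0<X<1$. We set up the model in the generality needed later.

**Definition (random invariant graph).** Let $I$ ("rows") and $J$ ("columns") be finite sets, possibly empty, with permutations $\sigma$ of $I$ and $\tau$ of $J$, and let $X\in(0,1)$. The random graph $B\subset I\times J$ is a union of orbits of $\langle\sigma\times\tau\rangle$; each orbit $O$ lies in $B$ independently with probability $1-X^{|O|}$. For $J_1\subset J$ let $N(J_1)\subset I$ be its neighborhood in $B$ and put $f(J_1)=|N(J_1)|-|J_1|$.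

*Example.* Let $I=[3]$, $\sigma=(12)(3)$, $J=[2]$, $\tau=\mathrm{id}$. There are four orbits, $\{1,2\}\times\{j\}$ and $\{3\}\times\{j\}$ for $j=1,2$. The first two are present with probability $1-X^2$ each, the others with probability $1-X$ each.

**Definition (semistable, tight, $Q$).** $B$ is semistable if $|I|=|J|$ and $f\ge0$ on all subsets of $J$. A set $J_1$ is then tight if $f(J_1)=0$. For $|I|=|J|=n\ge1$ and a cycle $d$ of $\tau$ (viewed as a subset of $J$),
$$Q_{\sigma,\tau,d}(X)=\Pr[B\text{ is semistable and }\emptyset\text{ is the only tight set disjoint from }d].$$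

*Example.* If $|I|=|J|=2$ and $\sigma=\tau=\mathrm{id}$, the graph that is a perfect matching is semistable, with tight sets $\emptyset,\{1\},\{2\},\{1,2\}$. With $d=\{2\}$, the set $\{1\}$ is tight and disjoint from $d$, so this graph does not contribute to $Q$.

All these probabilities are finite sums of products, hence polynomials in $X$. Relabeling rows and columns carries orbits to orbits of the same size, so the probabilities depend only on the cycle types, and $Q$ only on the types and on $|d|$.

**The probability behind (6).** By (6), $K_{\sigma,\tau}(X)$ is the probability that the complement of $B$, with $I=[n]$ and $J=[n-1]$, lies in $\Delta$; that is, that some $t\in T$ is supported in $B$. This is a supply–demand question: rows supply $n-1$, columns demand $n$. Consider the network source $\to$ row $i$ (capacity $n-1$), row $i\to$ column $j$ for $(i,j)\in B$ (capacity $\infty$), column $j\to$ sink (capacity $n$). A matrix $t\in T$ supported in $B$ is a flow of value $n(n-1)$. In a cut of finite capacity with column set $J_1$ on the sink side, all rows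 in $N(J_1)$ are on the sink side, so the capacity is at least $(n-1)|N(J_1)|+n(n-1-|J_1|)$, with equality for a suitable cut. By max-flow min-cut (this is the Gale–Hoffman theorem) the flow exists if and only if $n|J_1|\le(n-1)|N(J_1)|$ for all $J_1$. For $J_1\ne\emptyset$ this says $|N(J_1)|\ge|J_1|+\frac{|J_1|}{n-1}$ with $0<\frac{|J_1|}{n-1}\le1$, and $|N(J_1)|$ is an integer. So
$$K_{\sigma,\tau}(X)=\Pr[f(J_1)\ge1\text{ for all }\emptyset\ne J_1\subset[n-1]].\tag{7}$$

*Example.* In the example with $\sigma=(12)(3)$, each single column needs at least two neighbors, so it must meet the $2$-cycle; both columns together need three neighbors, so the fixed point must meet some column. Thus $K=(1-X^2)^2(1-X^2)=(1-X^2)^3$, as in Section 4.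

**From $K$ to $Q$.** Let $\hat\tau\in S_n$ extend $\tau$ by the fixed point $n$, and let $d=\{n\}$. We claim
$$Q_{\sigma,\hat\tau,d}(X)=(1-X^n)\,K_{\sigma,\tau}(X).\tag{8}$$
The event defining $Q_{\sigma,\hat\tau,d}$ is equivalent to the conjunction of "$f(J_1)\ge1$ for all $\emptyset\ne J_1\subset[n-1]$" and "$N(\{n\})\ne\emptyset$". If the $Q$-event holds, nonempty sets avoiding $n$ have $f\ge0$ and are not tight, so $f\ge1$; and $f(\{n\})\ge0$ gives $N(\{n\})\neq\emptyset$. Conversely, assume the two conditions and let $n\in J_1$. If $J_1=\{n\}$ then $f(J_1)\ge0$. Otherwise $N$ only grows when $n$ is added, so $f(J_1)\ge f(J_1\setminus\{n\})-1\ge0$. Nonempty sets avoiding $n$ have $f\ge1$, so they are not tight. The two conditions involve disjoint sets of orbits, so they are independent; the second fails with probability $X^n$, because the orbits in $[n]\times\{n\}$ have total size $n$. This proves (8).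

**Theorem 4.** For all $n\ge1$, $\lambda,\kappa\vdash n$, $\sigma,\tau$ of types $\lambda,\kappa$, and every cycle $d$ of $\tau$,
$$Q_{\sigma,\tau,d}(X)=z_\kappa\,(1-X^n)\,X^{\binom n2}\,\mathcal F_{\lambda,\kappa}(-\log X).\tag{9}$$

**Theorem 4 implies Theorem 2.** Take $\kappa=\nu\cup(1)$ and $d=\{n\}$. By (8) and (9), $K_{\sigma,\tau}=z_{\nu\cup(1)}X^{\binom n2}\mathcal F_{\lambda,\nu\cup(1)}(-\log X)$ on $(0,1)$, hence identically; inserting this in (6) gives (5). So only Theorem 4 remains.

*Tests of (9).* For $n=1$, the only edge must be present: $Q=1-X$, as (9) says. For $n=2$, $\kappa=(2)$, $\lambda=(1,1)$, each row is an orbit of size $2$, and semistability means that both orbits are present: $Q=(1-X^2)^2$, while (9) gives $2(1-X^2)X\cdot\frac{X^{-1}-X}2$, the same. A more surprising feature of (9) is that $Q$ does not depend on $d$. Take $\sigma=\mathrm{id}\in S_3$ and $\tau=(12)(3)$. Let $R=N(\{1\})=N(\{2\})$ and $R'=N(\{3\})$; each row lies in $R$ with probability $a=1-X^2$ and in $R'$ with probability $b=1-X$. For $d=\{3\}$ we need $|R|=3$ and $R'\ne\emptyset$,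 so $Q=a^3(1-X^3)$. For $d=\{1,2\}$ we need $|R|\ge2$, $|R'|\ge2$ and $R\cup R'=[3]$, so
$$Q=(a^3+3a^2X^2)(b^3+3b^2X)-3a^2X^2b^2X=a^2b^2\big[(1+2X^2)(1+2X)-3X^3\big]=a^2b^2(1+X)(1+X+X^2).$$
Since $a=b(1+X)$ and $1-X^3=b(1+X+X^2)$, the two values coincide.

## 7. The logarithm of a content sum counts transitive factorizations

The goal is to package all $\mathcal F_{\lambda,\kappa}$ into one explicit series.

Let $p=(p_1,p_2,\dots)$ and $p'=(p_1',p_2',\dots)$ be two sets of power-sum variables, $p_\lambda=\prod_ip_{\lambda_i}$, and $p_\sigma=p_\lambda$ for $\sigma$ of type $\lambda$. Let $s_\mu$, $h_n$ be the Schur and complete symmetric functions written in the $p$'s, and $s'_\mu,h'_n$ the same in the $p'$'s. We recall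
$$h_n=\frac1{n!}\sum_{\sigma\in S_n}p_\sigma,\qquad s_\mu=\sum_\lambda\chi^\mu(\lambda)\frac{p_\lambda}{z_\lambda},\qquad s_\mu=\det(h_{\mu_a-a+b})_{a,b}\ \text{(Jacobi–Trudi)}.$$
For a partition $\mu$, let $\mathrm{ct}(\mu)=\sum_{(r,c)\in\mu}(c-r)$ and $f^\mu=\chi^\mu(1)$. For instance $\mathrm{ct}((2,1))=0+1-1=0$. On the irreducible representation $\mu$ of $S_n$, the sum $\Theta$ of all transpositions acts by the scalar $\mathrm{ct}(\mu)$. Put
$$Z(z)=\sum_\mu z^{|\mu|}X^{-\mathrm{ct}(\mu)}s_\mu s'_\mu,\tag{10}$$
summed over all partitions, including the empty one.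

**Lemma 5.** With $X=e^{-t}$,
$$\log Z(z)=\sum_{n\ge1}z^n\sum_{\lambda,\kappa\vdash n}\frac{p_\lambda}{z_\lambda}\,p'_\kappa\,\mathcal F_{\lambda,\kappa}(t),\tag{11}$$
and every $\mathcal F_{\lambda,\kappa}$ is a Laurent polynomial in $e^t$.

**Step 1: all factorizations.** We first drop transitivity, because then characters count. Let $\mathcal G_{\lambda,\kappa}(t)$ be the exponential generating function in $m$ of all tuples $(\tau_1,\dots,\tau_m,\pi)$ with product $\sigma$ and $\pi$ of type $\kappa$. Writing $C_\kappa$ also for the class sum, $\mathcal G_{\lambda,\kappa}(t)$ is the coefficient of $\sigma$ in the central element $e^{t\Theta}C_\kappa$ of $\mathbb Q[S_n][[t]]$. On $\mu$, $C_\kappa$ acts by $\frac{n!}{z_\kappa}\chi^\mu(\kappa)/f^\mu$. If a central element acts by scalars $\omega_\mu$, its coefficient at $\sigma$ is $\frac1{n!}$ times the trace of ($\sigma^{-1}$ times the element) on the regular representation, that is $\frac1{n!}\sum_\mu f^\mu\omega_\mu\chi^\mu(\sigma^{-1})$. Since $\sigma^{-1}$ has type $\lambda$,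
$$\mathcal G_{\lambda,\kappa}=\frac1{z_\kappa}\sum_{\mu\vdash n}\chi^\mu(\lambda)\chi^\mu(\kappa)e^{t\,\mathrm{ct}(\mu)}.$$
Multiplying by $z^n\frac{p_\lambda}{z_\lambda}p'_\kappa$ and summing gives $Z(z)$ (the term $n=0$ being $1$), by the expansion of $s_\mu$ and $s'_\mu$.

**Step 2: splitting into orbits.** We now isolate the transitive tuples. The orbits of $\langle\tau_1,\dots,\tau_m,\pi\rangle$ partition $[n]$ into blocks, which are $\sigma$-invariant because $\sigma$ lies in this group. Each $\tau_i$ moves points of one block only. So the tuple is a shuffle, over the blocks $b$, of transitive tuples for the restrictions $\sigma|_b$ (for a block of size one: no transpositions and trivial $\pi$), and every such shuffle occurs. Shuffles correspond to products of exponential generating functions, and $p'$ is multiplicative, so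
$$\sum_\kappa p'_\kappa\,\mathcal G_{\sigma,\kappa}=\sum_{\text{partitions into invariant blocks}}\ \prod_b\Big(\sum_\kappa p'_\kappa\,\mathcal F_{\sigma|_b,\kappa}\Big),$$
where $\mathcal G_{\sigma,\kappa}$, $\mathcal F_{\sigma,\kappa}$ stand for the series of the type of $\sigma$. Multiply by $z^np_\sigma/n!$ and sum over $\sigma\in S_n$ and $n$. Choosing $\sigma$ together with an invariant partition is choosing a set partition with a permutation of each block, so the exponential formula gives $Z(z)=\exp\Big(\sum_{n\ge1}\frac{z^n}{n!}\sum_{\sigma\in S_n}p_\sigma\sum_\kappa p'_\kappa\mathcal F_{\sigma,\kappa}\Big)$. As $|C_\lambda|/n!=1/z_\lambda$, this is (11).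

**Step 3: Laurent polynomials.** This justifies the substitution $e^{-t}=X$. The coefficients of $\log Z$ are polynomials in those of $Z$, which are Laurent polynomials in $e^t$. $\square$

## 8. Splitting off tight sets: a logarithm on the graph side

From here on $X\in(0,1)$ is fixed. We want a series whose logarithm has the $Q$'s as coefficients, to be compared with (11).

We use these facts about a random invariant graph.

1. $f$ is submodular: $f(J_1\cup J_2)+f(J_1\cap J_2)\le f(J_1)+f(J_2)$, since $N(J_1\cup J_2)=N(J_1)\cup N(J_2)$ and $N(J_1\cap J_2)\subset N(J_1)\cap N(J_2)$. So the sets where $f$ attains its minimum are closed under union and intersection.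
2. $N(\tau J_1)=\sigma N(J_1)$, so $f(\tau J_1)=f(J_1)$, and $N$ of a $\tau$-invariant set is $\sigma$-invariant.
3. For invariant $I_1\subset I$, $J_1\subset J$: $\Pr[B\cap(I_1\times J_1)=\emptyset]=X^{|I_1||J_1|}$, as the orbit sizes add up.
4. The restrictions of $B$ to disjoint invariant blocks $I_1\times J_1$ are independent, and each is the same model for the restricted permutations.

Let $P^0_{\sigma,\tau}$ be the probability that $B$ is semistable.

**Lemma 6.** Let $|I|=|J|=n\ge1$ and let $d$ be a cycle of $\tau$. Then
$$P^0_{\sigma,\tau}=\sum X^{|I'||J_0|}\,Q_{\sigma|_{I'},\tau|_{J'},d}\,P^0_{\sigma|_{I_0},\tau|_{J_0}},$$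
summed over invariant decompositions $I=I'\sqcup I_0$, $J=J'\sqcup J_0$ with $d\subset J'$ and $|I'|=|J'|$.

**Step 1: from a semistable graph to a decomposition.** The purpose is to find a canonical pair of blocks. Let $B$ be semistable. As $f\ge0=f(\emptyset)$, tight sets are the minimizers of $f$ and are closed under union. Let $J_0$ be the union of all tight sets disjoint from $d$. It is tight, disjoint from $d$, and $\tau$-invariant, since $d$ is. Put $I_0=N(J_0)$, so $|I_0|=|J_0|$, and $I'=I\setminus I_0$, $J'=J\setminus J_0\supset d$. Then $B\cap(I'\times J_0)=\emptyset$, and the block $(I_0,J_0)$ is semistable, since $f$ is unchanged on subsets of $J_0$. For $J_1\subset J'$ put $f'(J_1)=|N(J_1)\cap I'|-|J_1|$; then $f(J_0\cup J_1)=|I_0|+|N(J_1)\cap I'|-|J_0|-|J_1|=f'(J_1)$, so $f'\ge0$. If $\emptyset\ne J_1\subset J'\setminus d$ had $f'(J_1)=0$, then $J_0\cup J_1$ would be tight, disjoint from $d$ and larger than $J_0$, a contradiction. So the block $(I',J')$ has the property defining $Q$ with the cycle $d$.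

**Step 2: back again.** The purpose is to see that each graph arises from exactly one decomposition. Let a decomposition be given with $B\cap(I'\times J_0)=\emptyset$, block $(I_0,J_0)$ semistable and block $(I',J')$ with the $Q$-property. Write $f_0,f'$ for the functions of the blocks. The neighborhood of $J_1$ contains the disjoint union of the block neighborhoods, so $f(J_1)\ge f_0(J_1\cap J_0)+f'(J_1\cap J')\ge0$; $B$ is semistable. Next, $N(J_0)\subset I_0$ and $f_0(J_0)\ge0$ force $N(J_0)=I_0$, so $J_0$ is tight. If $J_1$ is tight and disjoint from $d$, then $f'(J_1\cap J')=0$ with $J_1\cap J'$ disjoint from $d$, so $J_1\cap J'=\emptyset$, that is $J_1\subset J_0$. Thus $J_0$ is the union of all tight sets disjoint from $d$, and $I_0=N(J_0)$: the decomposition is recovered.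

**Step 3: probabilities.** The block $I'\times J_0$ is empty with probability $X^{|I'||J_0|}$, the block $I_0\times J'$ is unrestricted, and everything is independent by fact 4. Summing gives the lemma. $\square$

Now put
$$\gamma^0_{n,n}=\frac1{n!^2}\sum_{\sigma,\tau\in S_n}P^0_{\sigma,\tau}\,p_\sigma p'_\tau,\qquad\Omega(z)=\sum_{n\ge0}z^nX^{-\binom n2}\gamma^0_{n,n},$$
with $\gamma^0_{0,0}=1$. For example $\gamma^0_{1,1}=(1-X)p_1p_1'$.

**Lemma 7.** 
$$\log\Omega(z)=\sum_{n\ge1}z^nX^{-\binom n2}\sum_{\lambda,\kappa\vdash n}Q_{\lambda,\kappa,r}\frac{p_\lambda p'_\kappa}{z_\lambda z_\kappa},\tag{12}$$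
where for each $\kappa$, $r$ is any part of $\kappa$, and $Q_{\lambda,\kappa,r}=Q_{\sigma,\tau,d}$ with $|d|=r$.

**Step 1: mark a cycle.** Lemma 6 needs a cycle $d$, and a derivative provides it: $p'_r\frac{\partial}{\partial p'_r}$ multiplies $p'_\tau$ by the number of $r$-cycles of $\tau$. Fix $r$. Then
$$p'_r\frac{\partial\Omega}{\partial p'_r}=\sum_nz^nX^{-\binom n2}\frac1{n!^2}\sum_{\sigma,\tau}p_\sigma p'_\tau\sum_{d}P^0_{\sigma,\tau},$$
with $d$ over the $r$-cycles of $\tau$.

**Step 2: factor.** We insert Lemma 6 for each $d$. There are $\binom n{n'}^2$ choices of $(I',J')$ of size $n'$, which turns $\frac1{n!^2}$ into $\frac1{n'!^2}\cdot\frac1{(n-n')!^2}$. The factor $X^{n'(n-n')}$ is absorbed because $\binom n2=\binom{n'}2+\binom{n-n'}2+n'(n-n')$. Hence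
$$p'_r\frac{\partial\Omega}{\partial p'_r}=\Omega\cdot\sum_{n'}z^{n'}X^{-\binom{n'}2}\frac1{n'!^2}\sum_{\sigma',\tau'}p_{\sigma'}p'_{\tau'}\sum_{d\text{ an }r\text{-cycle of }\tau'}Q_{\sigma',\tau',d}.$$

**Step 3: compare coefficients.** Dividing by $\Omega$ computes $p'_r\,\partial\log\Omega/\partial p'_r$. Write $\log\Omega=\sum z^nX^{-\binom n2}\sum c_{\lambda,\kappa}\frac{p_\lambda p'_\kappa}{z_\lambda z_\kappa}$, and let $m_r$ be the multiplicity of $r$ in $\kappa$. On the left the coefficient becomes $m_rc_{\lambda,\kappa}$. On the right there are $n!^2/(z_\lambda z_\kappa)$ pairs of types $(\lambda,\kappa)$, each with $m_r$ cycles, giving $m_rQ_{\lambda,\kappa,r}$. If $r$ is a part of $\kappa$ then $m_r\ge1$, so $c_{\lambda,\kappa}=Q_{\lambda,\kappa,r}$. $\square$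

**What Theorem 4 has become.** By (11), $\log Z(z)-\log Z(Xz)$ has an extra factor $1-X^n$ in degree $n$, just as in (9). Comparing with (12), Theorem 4 is equivalent to
$$Z(z)=\Omega(z)\,Z(Xz).\tag{13}$$
In degree $1$ this reads $p_1p'_1=(1-X)p_1p_1'+Xp_1p_1'$, which is correct. Iterating (13) suggests $Z(z)=\prod_{k\ge0}\Omega(zX^k)$: the determinant of a diagonal operator with entries $\Omega(zX^k)$. Keep this picture in mind.

## 9. Three blocks for an arbitrary graph, and a twist that scalars cannot absorb

To compute semistability probabilities we need an equation whose total is known. An arbitrary graph has total probability $1$, so we decompose an arbitrary graph into a semistable core and two other pieces (a decomposition of Harder–Narasimhan type).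

**Definition (types).** A graph on $(I,J)$ is of type

- $(-)$ if $f(J)=|I|-|J|$ and $f(J_1)>f(J)$ for all $J_1\subsetneq J$;
- $(0)$ if it is semistable;
- $(+)$ if $f(J_1)>0$ for all nonempty $J_1\subset J$.

Let $P^-_{\sigma,\tau},P^0_{\sigma,\tau},P^+_{\sigma,\tau}$ be the probabilities of the types.

*Example.* One row joined to two columns: $f(J)=-1$, single columns and $\emptyset$ have $f=0$, so the type is $(-)$. Two rows joined to one column: type $(+)$. With $I=\emptyset$ and $J\neq\emptyset$, $f(J_1)=-|J_1|$, so the type is $(-)$ with probability $1$. With $J=\emptyset$, the type is $(+)$ with probability $1$.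

Type $(-)$ forces $|I|<|J|$ or $I=J=\emptyset$: if $J\ne\emptyset$, take $J_1=\emptyset$ to get $0>|I|-|J|$; if $J=\emptyset$, then $|I|=f(\emptyset)=0$. Type $(+)$ forces $|I|>|J|$ or $I=J=\emptyset$: if $J\neq\emptyset$ then $|I|\ge|N(J)|>|J|$; if $J=\emptyset$ the claim is clear. Type $(0)$ forces $|I|=|J|$.

**Lemma 8.** For all $(I,\sigma),(J,\tau)$,
$$1=\sum X^{|J_-|(|I_0|+|I_+|)+|J_0||I_+|}\;P^-(I_-,J_-)\,P^0(I_0,J_0)\,P^+(I_+,J_+),$$
summed over decompositions into invariant subsets $I=I_-\sqcup I_0\sqcup I_+$, $J=J_-\sqcup J_0\sqcup J_+$, with restricted permutations.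

**Step 1: from a graph to a decomposition.** The purpose is to extract the blocks from the minimizers of $f$. Let $f_{\min}$ be the minimum of $f$. By fact 1 there are a smallest minimizer $J_{\min}$ and a largest $J_{\max}$; by fact 2 they are $\tau$-invariant. Put $J_-=J_{\min}$, $J_0=J_{\max}\setminus J_{\min}$, $J_+=J\setminus J_{\max}$, $I_-=N(J_{\min})$, $I_0=N(J_{\max})\setminus N(J_{\min})$, and let $I_+$ be the remaining rows. There are no edges in $(I_0\cup I_+)\times J_-$ or in $I_+\times J_0$. Write $f_-,f_0,f_+$ for the functions of the three diagonal blocks.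

- On subsets of $J_-$ the function $f$ is unchanged, $f(J_-)=f_{\min}=|I_-|-|J_-|$, and proper subsets have $f>f_{\min}$. This is type $(-)$.
- For $J_1\subset J_0$ we have $N(J_-\cup J_1)=I_-\sqcup(N(J_1)\cap I_0)$, so $f(J_-\cup J_1)=f_{\min}+f_0(J_1)\ge f_{\min}$, that is $f_0\ge0$. For $J_1=J_0$ there is equality, and $N(J_0)\cap I_0=I_0$, so $|I_0|=|J_0|$. This is type $(0)$.
- For $\emptyset\ne J_1\subset J_+$ we have $f(J_{\max}\cup J_1)=f_{\min}+f_+(J_1)>f_{\min}$, because $J_{\max}$ is the largest minimizer. This is type $(+)$.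

**Step 2: back again.** The purpose is uniqueness of the decomposition. Let an invariant decomposition be given, with no edges in $(I_0\cup I_+)\times J_-$ and $I_+\times J_0$, and diagonal blocks of types $(-),(0),(+)$. For any $J_1$, since $N(J_1)$ contains the disjoint block neighborhoods,
$$f(J_1)\ge f_-(J_1\cap J_-)+f_0(J_1\cap J_0)+f_+(J_1\cap J_+)\ge|I_-|-|J_-|.$$
Equality of the outer terms forces $f_-(J_1\cap J_-)=|I_-|-|J_-|$, so $J_1\supset J_-$, and $f_+(J_1\cap J_+)=0$, so $J_1\cap J_+=\emptyset$. On the other hand $N(J_-)=I_-$ by type $(-)$ and the empty blocks, so $f(J_-)=|I_-|-|J_-|$. Also $N(J_0)\cap I_0=I_0$ because $f_0(J_0)\ge0$ and $|I_0|=|J_0|$; hence $N(J_-\cup J_0)=I_-\sqcup I_0$ and $f(J_-\cup J_0)=|I_-|-|J_-|$ too. So $J_{\min}=J_-$, $J_{\max}=J_-\cup J_0$, and the decomposition is the one of Step 1.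

**Step 3: probabilities.** The prescribed empty blocks contribute $X^{|J_-|(|I_0|+|I_+|)+|J_0||I_+|}$; the other off-diagonal blocks are free; independence is fact 4. $\square$

For $*\in\{-,0,+\}$ put $\gamma^*_{n,e}=\frac1{n!\,e!}\sum_{\sigma\in S_n,\tau\in S_e}P^*_{\sigma,\tau}\,p_\sigma p'_\tau$, so $\gamma^*_{0,0}=1$. Multiply Lemma 8 by $p_\sigma p'_\tau/(n!\,e!)$ and sum over $\sigma\in S_n$, $\tau\in S_e$. Choosing permutations with invariant decompositions is choosing ordered decompositions, $\frac{n!}{n_-!\,n_0!\,n_+!}\cdot\frac{e!}{e_-!\,e_0!\,e_+!}$ of them for given sizes, with a permutation of each piece. So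
$$h_nh'_e=\sum X^{e_-(n_0+n_+)+e_0n_+}\,\gamma^-_{n_-,e_-}\,\gamma^0_{n_0,e_0}\,\gamma^+_{n_+,e_+},\tag{14}$$
over $n_-+n_0+n_+=n$, $e_-+e_0+e_+=e$. By the size restrictions, $\gamma^-_{n,e}\ne0$ only if $n<e$ or $n=e=0$; $\gamma^0_{n,e}\ne0$ only if $n=e$; $\gamma^+_{n,e}\neq0$ only if $n>e$ or $n=e=0$.

**The natural first attempt.** In Lemma 7 the power $X^{n'(n-n')}$ was absorbed by the weights $X^{-\binom n2}$, and a product of commuting generating functions came out. Can we do the same in (14), with weights $X^{-q(n,e)}$? We would need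
$$q(n,e)=q(n_-,e_-)+q(n_0,e_0)+q(n_+,e_+)+e_-(n_0+n_+)+e_0n_+$$
for all triples of sizes that occur. This is impossible, as follows. All sizes zero gives $q(0,0)=0$. Put $\alpha_e=q(0,e)$, $\beta_n=q(n,0)$.

- Size $(0,e)$ of type $(-)$ with size $(n,0)$ of type $(+)$, $n,e\ge1$: $q(n,e)=\alpha_e+\beta_n+en$.
- $(0,e)$ of type $(-)$ with $(1,1)$ of type $(0)$: $q(1,e+1)=\alpha_e+(\alpha_1+\beta_1+1)+e$. The first relation gives $q(1,e+1)=\alpha_{e+1}+\beta_1+e+1$. So $\alpha_{e+1}=\alpha_e+\alpha_1$.
- $(1,1)$ of type $(0)$ with $(n,0)$ of type $(+)$: $q(n+1,1)=(\alpha_1+\beta_1+1)+\beta_n+n$. The first relation gives $\alpha_1+\beta_{n+1}+n+1$. So $\beta_{n+1}=\beta_n+\beta_1$.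

Hence $q(n,e)=e\alpha_1+n\beta_1+en$. But $(1,2)$ of type $(-)$ with $(2,1)$ of type $(+)$ requires $3\cdot3=1\cdot2+2\cdot1+2\cdot2$, that is $9=8$. A function of the total size has a symmetric polarization, here $e_1n_2+e_2n_1$, while the twist in (14) is the one-sided $e_1n_2$. On the diagonal $n=e$ the one-sided form happens to be symmetric, which is why Lemma 7 worked.

## 10. Two operators that carry the twist

The way past this is to keep the order of the three blocks: replace the commuting monomials by monomials in $u,y$ with $yu=X\,uy$. Moving $y^{e_1}$ past $u^{n_2}$ then produces exactly $X^{e_1n_2}$. Equation (14) becomes a factorization of an operator, with type $(-)$ lowering an index, type $(+)$ raising it, and type $(0)$ diagonal. The determinant of the diagonal part is the product suggested by (13).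

**Proposition 9.** $Z(z)=\Omega(z)\,Z(Xz)$.

The proof occupies this section and the next two. Determinants of infinite matrices need care, so we truncate.

**Step 1: a finite-dimensional coefficient algebra.** This makes all sums finite and gives us nilpotence. Fix $D\ge1$. Let $\mathcal R$ be the quotient of $\mathbb R[p_1,\dots,p_D,p'_1,\dots,p'_D,z]$, with $\deg p_i=\deg p'_i=i$, by the span of all monomials whose $p$-degree, $p'$-degree or $z$-degree exceeds $D$. This span is an ideal. The algebra $\mathcal R$ is commutative and finite-dimensional, and the sum of the absolute values of the coefficients in the monomial basis is a submultiplicative norm. Let $\mathfrak m$ be the ideal of elements without constant term. A product of $3D+1$ monomials of positive degree has total degree at least $3D+1$, so one of its three degrees exceeds $D$; thus $\mathfrak m^{3D+1}=0$. We read $p_i,p_i'$ with $i>D$ as $0$ in $\mathcal R$. The coefficients of $z^n$ in $Z(z)$ and $\Omega(z)$ are homogeneous of degree $n$ in the $p$'s and in the $p'$'s, so it suffices to prove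 the proposition in $\mathcal R$ for every $D$.

**Step 2: the operators.** Here we realize $yu=X\,uy$. On the free $\mathcal R$-module with basis $v_k$ ($k\in\mathbb Z$) let
$$uv_k=v_{k+1},\qquad yv_k=zX^kv_{k-1}.$$
Then $yuv_k=zX^{k+1}v_k$ and $uyv_k=zX^kv_k$, so $yu=X\,uy$, and therefore
$$u^ny^e\cdot u^{n'}y^{e'}=X^{en'}u^{n+n'}y^{e+e'},\qquad u^ny^ev_j=z^eX^{ej-\binom e2}v_{j+n-e}.\tag{15}$$
The second formula holds because $y^e$ picks up the exponents $j,j-1,\dots,j-e+1$, with sum $ej-\binom e2$.

**Step 3: equation (14) as a factorization.** Put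
$$L=\sum_nh_nu^n,\qquad U=\sum_eh'_ey^e,\qquad G_*=\sum_{n,e}\gamma^*_{n,e}u^ny^e\quad(*\in\{-,0,+\}).$$
These are finite sums, since $h_n$, $h'_e$, $\gamma^*_{n,e}$ vanish in $\mathcal R$ when $n>D$ or $e>D$. By (15), $u^{n_-}y^{e_-}\cdot u^{n_0}y^{e_0}\cdot u^{n_+}y^{e_+}=X^{e_-n_0+(e_-+e_0)n_+}u^ny^e$, and the exponent is the one in (14). Hence
$$LU=G_-\,G_0\,G_+.\tag{16}$$
By the size restrictions, $G_-=1+{}$(terms strictly lowering the index), $G_+=1+{}$(terms strictly raising it), and $G_0$ is diagonal:
$$G_0v_k=\sum_n\gamma^0_{n,n}z^nX^{nk-\binom n2}v_k=\Omega(zX^k)\,v_k.$$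

For an operator $Y$ define $Y_{ij}$ by $Yv_j=\sum_iY_{ij}v_i$, and let $[Y]_K=(Y_{ij})_{0\le i,j\le K}$. A lowering operator is upper triangular, a raising one lower triangular. So the left side of (16) is lower times upper triangular, and the right side is upper times diagonal times lower. We compute the principal minor $\det[\,\cdot\,]_K$ of both sides.

It matters that $k$ runs over $\mathbb Z$. If we kept only $k\ge0$ and set $yv_0=0$, then $uyv_0=0$ while $yuv_0=zXv_0$, so the relation $yu=X\,uy$ would fail at $v_0$. And $[LU]_K$ would be $[L]_K[U]_K$, with determinant $1$. All of $Z$ comes from intermediate indices below $0$.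

## 11. The minor of $LU$: Cauchy–Binet and Jacobi–Trudi

The claim of this section is
$$\det[LU]_K=Z(z)\ \text{ in }\mathcal R\quad\text{whenever }K+1\ge D.\tag{17}$$

**Step 4: matrix entries and Cauchy–Binet.** The purpose is to turn the minor into a sum over partitions. We have $L_{is}=h_{i-s}$. In $U_{sj}$ only $e=j-s$ contributes, and the exponents picked up are $s+1,\dots,j$, so with $\binom x2=\frac{x(x-1)}2$ for every integer $x$,
$$U_{sj}=h'_{j-s}\,z^{j-s}\,X^{\binom{j+1}2-\binom{s+1}2},$$
which is $0$ for $j<s$. In $(LU)_{ij}=\sum_sL_{is}U_{sj}$ with $0\le i,j\le K$ we need $0\le i-s\le D$, so $-D\le s\le K$. Cauchy–Binet gives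
$$\det[LU]_K=\sum_{-D\le s_0<\dots<s_K\le K}\det(L_{i,s_j})_{0\le i,j\le K}\,\det(U_{s_i,j})_{0\le i,j\le K}.$$
Write $s_i=i-\mu_{i+1}$. Then $s_i<s_{i+1}$ means $\mu_{i+1}\ge\mu_{i+2}$, $s_K\le K$ means $\mu_{K+1}\ge0$, and $s_0\ge-D$ means $\mu_1\le D$. So the index sets correspond bijectively to partitions $\mu$ with at most $K+1$ parts and $\mu_1\le D$.

**Step 5: the two minors.** The purpose is to recognize the summand of (10). The $L$-minor is $\det(h_{i-j+\mu_{j+1}})=s_\mu$: this is Jacobi–Trudi, transposed, with $a=j+1$, $b=i+1$. In the $U$-minor, expand over permutations $\pi$ of $\{0,\dots,K\}$. Every nonzero term $\prod_iU_{s_i,\pi(i)}$ contains the same powers: the exponent of $z$ is $\sum_i(\pi(i)-s_i)=\sum_i(i-s_i)=|\mu|$, and the exponent of $X$ is $\epsilon=\sum_i\big[\binom{i+1}2-\binom{s_i+1}2\big]$. So the $U$-minor is $z^{|\mu|}X^\epsilon\det(h'_{j-i+\mu_{i+1}})=z^{|\mu|}X^\epsilon s'_\mu$. With $r=i+1$, $s_i+1=r-\mu_r$, and $\binom x2-\binom{x-1}2=x-1$ gives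
$$\epsilon=\sum_{r\ge1}\Big[\binom r2-\binom{r-\mu_r}2\Big]=\sum_r\sum_{c=1}^{\mu_r}(r-c)=-\mathrm{ct}(\mu).$$

**Step 6: all partitions are there.** In $\mathcal R$ a partition with $|\mu|>D$ contributes $0$ because $z^{|\mu|}=0$. One with $|\mu|\le D$ has $\mu_1\le D$ and at most $D\le K+1$ parts. So the sum is $Z(z)$, which proves (17).

## 12. The same minor from the triangular factorization

The claim of this section is
$$\lim_{K\to\infty}\det[G_-G_0G_+]_K=\prod_{k\ge0}\Omega(zX^k)\quad\text{in }\mathcal R.\tag{18}$$
In an upper-diagonal-lower product the intermediate index runs upward, past $K$. So the minor is not exactly a product of diagonal entries, and we must show that the overflow is negligible. Below, $O(\cdot)$ refers to norms in $\mathcal R$, uniformly in $K$ and in all indices $\ge0$; we take $K\ge D$.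

**Step 7: sizes of entries.** We collect the estimates. Only $n,e\le D$ occur in $G_\pm$, so these are banded of width at most $D$. By (15) an entry in column $j\ge0$ is a sum of terms $\gamma^\pm_{n,e}z^eX^{ej-\binom e2}$, which is $O(1)$. For $0\le i<q$, the entry $(G_-)_{iq}$ has $e=n+(q-i)\ge1$ in every term, so
$$(G_-)_{iq}=O(X^q)\qquad(0\le i<q).$$
The entries of $G_\pm-1$ lie in $\mathfrak m$, since $\gamma^\pm_{n,e}$ has positive degree for $(n,e)\neq(0,0)$. Since $\Omega(0)=1$, $\Omega(zX^k)=1+O(X^k)$ with $\Omega(zX^k)-1\in\mathfrak m$. So the product in (18) converges, and $\Omega(zX^k)^{-1}=\sum_{r=0}^{3D}(1-\Omega(zX^k))^r=O(1)$.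

**Step 8: main part and overflow.** We separate intermediate indices below and above $K$. For $0\le i,j\le K$,
$$(G_-G_0G_+)_{ij}=\sum_{q\ge\max(i,j)}(G_-)_{iq}\,\Omega(zX^q)\,(G_+)_{qj}=(Y_K)_{ij}+(E_K)_{ij},$$
where $Y_K=[G_-]_K[G_0]_K[G_+]_K$ collects $q\le K$ and $E_K$ collects $q>K$. By triangularity with ones on the diagonals of $[G_\pm]_K$,
$$\det Y_K=\prod_{k=0}^K\Omega(zX^k).$$
In $E_K$ the band condition gives $q-i\le D$ and $q-j\le D$ with $q>K$, so $E_K$ is supported on $i,j>K-D$. Each entry is a sum of at most $D$ terms, each with a factor $(G_-)_{iq}$, $i\le K<q$. So the entries of $E_K$ are $O(X^K)$.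

**Step 9: the overflow does not change the limit.** We need a bound on $Y_K^{-1}$ that is uniform in $K$. The entries of $1-[G_\pm]_K$ lie in $\mathfrak m$, so those of its $r$-th power lie in $\mathfrak m^r$, and
$$[G_\pm]_K^{-1}=\sum_{r=0}^{3D}(1-[G_\pm]_K)^r.$$
Products of a bounded number of matrices with bounded bandwidth and $O(1)$ entries are again such matrices, because each entry of a product is a sum with a bounded number of terms. So $[G_\pm]_K^{-1}$ is banded of width independent of $K$ with entries $O(1)$, and hence so is $Y_K^{-1}=[G_+]_K^{-1}[G_0]_K^{-1}[G_-]_K^{-1}$. Only the last $D$ columns of $E_K$ are nonzero, hence only the last $D$ columns of $Y_K^{-1}E_K$, and the entries of that product are $O(X^K)$, each being a sum of at most $D$ terms. Therefore $1+Y_K^{-1}E_K$ is block upper triangular with an identity block followed by a $D\times D$ block that differs from the identity by $O(X^K)$. Its determinant tends to $1$, and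
$$\det[G_-G_0G_+]_K=\det Y_K\cdot\det(1+Y_K^{-1}E_K)\longrightarrow\prod_{k\ge0}\Omega(zX^k).$$
This is (18).

**Step 10: end of the proof of Proposition 9.** We put the two evaluations together. By (16), (17), (18), $Z(z)=\prod_{k\ge0}\Omega(zX^k)$ in $\mathcal R$. Replacing $z$ by $Xz$, $Z(Xz)=\prod_{k\ge1}\Omega(zX^k)$. Hence $Z(z)=\Omega(z)Z(Xz)$ in $\mathcal R$, for every $D$. $\square$

## 13. Comparing logarithms: proofs of Theorems 4, 2 and 1

*Proof of Theorem 4.* By Proposition 9 and Lemma 5 with $t=-\log X$,
$$\log\Omega(z)=\log Z(z)-\log Z(Xz)=\sum_{n\ge1}z^n(1-X^n)\sum_{\lambda,\kappa\vdash n}\frac{p_\lambda}{z_\lambda}\,p'_\kappa\,\mathcal F_{\lambda,\kappa}(-\log X).$$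
Comparing the coefficient of $z^np_\lambda p'_\kappa$ with Lemma 7,
$$X^{-\binom n2}\,\frac{Q_{\lambda,\kappa,r}}{z_\kappa}=(1-X^n)\,\mathcal F_{\lambda,\kappa}(-\log X)$$
for every part $r$ of $\kappa$. This holds for all $X\in(0,1)$, hence as an identity of Laurent polynomials, and it is (9). $\square$

*Proof of Theorems 2 and 1.* Section 6 derived Theorem 2 from Theorem 4, through (6) and (8). Taking $\nu=(1^{n-1})$, $\tau=\mathrm{id}$, with $z_{(1^n)}=n!$ and $\mathcal F_{\lambda,(1^n)}(t)=\mathcal F(\lambda;t)$, equation (5) becomes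
$$\mathrm{Ehr}_{S_n,T_c^\circ(n,n-1)}(\lambda;X)=\frac{n!\,X^{\binom n2}\,\mathcal F(\lambda;-\log X)}{(1-X)\det(\mathrm{Id}-X\rho(\lambda))},$$
which is (4). So Conjecture 4 is true. $\square$

As a check of (5) with a nontrivial column permutation, take $n=3$, $\lambda=(1^3)$, $\nu=(2)$. Swapping the two columns acts on $V$ as $-1$, so it fixes only $0\in M^*$ and the left side is $1/(1-X)$. By (7), $K$ is the probability that all three rows are joined to $\{1,2\}$, namely $(1-X^2)^3$, and $\det(\mathrm{Id}-X\rho)=(1-X^2)^3$ as well.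

## 14. Explicit polynomials: graphs on cycles, and $\kappa=(n)$

**Graphs on the cycles of $\sigma$.** For $\tau=\mathrm{id}$ the orbits on $[n]\times[n-1]$ are $c\times\{j\}$ with $c$ a cycle of $\sigma$, of length $\lambda_c$. The proof, via (7), gives
$$n!\,X^{\binom n2}\,\mathcal F(\lambda;-\log X)=\sum_B\ \prod_{(c,j)\in B}(1-X^{\lambda_c})\prod_{(c,j)\notin B}X^{\lambda_c},$$
where $B$ runs over the bipartite graphs between the cycles of $\sigma$ and $[n-1]$ with $\sum_{c\in N(J_1)}\lambda_c\ge|J_1|+1$ for all $\emptyset\ne J_1\subset[n-1]$. For $n=3$, $\lambda=(2,1)$ this is the computation $(1-X^2)^3$ after (7). For $\lambda=(1^3)$, each column needs at least two neighbors and together they need three, so with $a=1-X$ the sum is $(a^3+3a^2X)^2-3(a^2X)^2=a^4\big[(1+2X)^2-3X^2\big]=(1-X)^4(1+4X+X^2)$, matching Section 4.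

**Positivity and independence of $d$.** By Theorem 4, $Q_{\sigma,\tau,d}$ does not depend on the cycle $d$, and for every $\lambda,\kappa\vdash n$ and $t>0$ the number $z_\kappa(1-e^{-nt})e^{-t\binom n2}\mathcal F_{\lambda,\kappa}(t)$ is a probability.

**The case $\kappa=(n)$.** Now $d=J$, the only set disjoint from $d$ is $\emptyset$, and $Q$ is the probability of semistability. We claim that a graph invariant under $\sigma\times\tau$, with $\tau$ an $n$-cycle, is semistable if and only if no row is isolated. An isolated row gives $f(J)<0$. Conversely, if no row is isolated, give each edge the weight $1/\deg$ of its row. All row sums are $1$. The weights are invariant and $\langle\tau\rangle$ is transitive on columns, so all column sums are equal, hence equal to $1$. Then for any $J_1$, the weight of the edges at $J_1$ is $|J_1|$ and is at most the total weight at the rows $N(J_1)$, which is $|N(J_1)|$. So $f\ge0$. The rows of a cycle of length $\lambda_i$ are either all isolated or all not; they are isolated with probability $X^{n\lambda_i}$, independently over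 the cycles. Theorem 4 with $z_{(n)}=n$ gives
$$\mathcal F_{\lambda,(n)}(-\log X)=\frac{X^{-\binom n2}}n\cdot\frac{\prod_i(1-X^{n\lambda_i})}{1-X^n}.$$
For $n=2$ this is $\frac{X^{-1}}2(1-X^2)=\sinh t$ for $\lambda=(1,1)$ and $\frac{X^{-1}}2(1+X^2)=\cosh t$ for $\lambda=(2)$, as found by hand in Section 1.
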